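\title{Homogeneous spaces of the second category are $\omega$-resolvable}

\begin{abstract}
We prove in ZFC that every nondiscrete homogeneous Hausdorff space of the second category can be partitioned into infinitely many dense subsets. More generally, a nonempty Baire space is $\omega$-resolvable as soon as each of its nonempty open sets contains two disjoint nonempty open sets that are homeomorphic to each other, and a nonempty Hausdorff Baire space that is not $\omega$-resolvable contains a nonempty open set with no local homeomorphism other than the identity. The proof plays a well-ordering of the space against its local homeomorphisms: irresolvability produces a continuous open map that moves the points of a dense open set down in the ordering, and such a map forces the space to be meager.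
\end{abstract}

\section{The question and the results}

A topological space is \emph{resolvable} if it is nonempty and can be partitioned into two dense subsets, and \emph{$\omega$-resolvable} if it is nonempty and can be partitioned into countably infinitely many dense subsets; \emph{irresolvable} means not resolvable. An $\omega$-resolvable space is resolvable: take one piece against the union of the others. In the language of colorings, a nonempty space is resolvable when its points can be colored with two colors so that every nonempty open set sees both, and irresolvable when every two-coloring is constant on some nonempty open set.

The real line is $\omega$-resolvable: the cosets of $\mathbb Q$ are dense and pairwise disjoint, so we may take countably many of them and add the remaining points to the first. At the other extreme, an isolated point lies in every dense set, so a space with an isolated point is irresolvable. The line has two properties that one may hope to hold responsible for its behavior. It is \emph{homogeneous}: for any points $x,y$ of the space $X$ there is a homeomorphism $h\colon X\to X$ with $h(x)=y$. And it is of the second category. Recall that $A\subseteq X$ is \emph{nowhere dense} if its closure has empty interior, equivalently, if every nonempty open set contains a nonempty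 open set disjoint from $A$; that $A$ is \emph{meager} if it is a countable union of nowhere dense sets; and that $X$ is \emph{of the second category} if it is not meager in itself.

For groups these two properties suffice. A \emph{left topological group} is a group $G$ with a Hausdorff topology in which every left shift $x\mapsto gx$ is continuous. Such a group is homogeneous, since the shift by $yx^{-1}$ is a homeomorphism taking $x$ to $y$, and it is known that every nondiscrete left topological group of the second category is $\omega$-resolvable. The following question, posed in \cite{source}, asks whether the algebra matters.

\begin{quote}
\textbf{Problem.} Let $X$ be a nondiscrete homogeneous Hausdorff space of the second category. Is $X$ resolvable? Is it $\omega$-resolvable?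
\end{quote}

The case of groups suggests the answer yes, but there are reasons for doubt. In a group exactly one shift carries $x$ to $y$, and no shift other than the identity has a fixed point; a homogeneous space offers nothing of the kind. Moreover, category alone is not enough: by Kunen, Szyma\'nski and Tall \cite{KST}, Baire irresolvable spaces without isolated points are consistent relative to a measurable cardinal, so homogeneity cannot simply be dropped in ZFC. Finally, if Hausdorff is weakened to $T_1$, a measurable cardinal yields a homogeneous counterexample in a few lines (Example~\ref{ex:ultra}). One could therefore expect the answer to depend on the axioms of set theory. It does not.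

\begin{theorem}\label{thm:homog}
Every nondiscrete homogeneous Hausdorff space of the second category is $\omega$-resolvable, and hence resolvable.
\end{theorem}

The proof uses only a local trace of homogeneity. By \emph{twins} in a space $X$ we mean two disjoint nonempty open sets that are homeomorphic to each other, and we say that $X$ \emph{has twins everywhere} if every nonempty open subset of $X$ contains twins. Such a space has no isolated points, and its open subspaces again have twins everywhere. A space is \emph{Baire} if none of its nonempty open subsets is meager. A nonempty Baire space is of the second category; the converse fails for the disjoint sum of $\mathbb R$ and $\mathbb Q$, in which $\mathbb Q$ is open and meager.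

\begin{theorem}\label{thm:twins}
Every nonempty Baire space that has twins everywhere is $\omega$-resolvable. No separation axiom is needed.
\end{theorem}

Read contrapositively, Theorem~\ref{thm:twins} describes an arbitrary Hausdorff Baire space. Call a space $U$ \emph{completely rigid} if, whenever $\varphi\colon A\to B$ is a homeomorphism between open subsets of $U$, we have $A=B$ and $\varphi=\operatorname{id}$.

\begin{theorem}\label{thm:dichotomy}
Let $X$ be a Hausdorff Baire space. There are disjoint open sets $Y,Z$ with $Y\cup Z$ dense in $X$ such that $Y$ is empty or $\omega$-resolvable, and every nonempty open subset of $Z$ contains a nonempty open set that is completely rigid. In particular, a nonempty Hausdorff Baire space that is not $\omega$-resolvable contains a nonempty completely rigid open set.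
\end{theorem}

For example, a one-point space is completely rigid, and for $X=[0,1]\cup\{2\}$ one may take $Y=[0,1]$ and $Z=\{2\}$.

The main idea is shown in Section~\ref{sec:model} on the space of an ultrafilter. After the tools of Section~\ref{sec:tools}, Section~\ref{sec:descent} proves that a space with twins everywhere and without resolvable open subspaces is meager in itself; this already settles resolvability. Section~\ref{sec:layers} reduces $\omega$-resolvability to that statement by cutting an open set into finitely many dense layers, and proves Theorem~\ref{thm:twins}. Section~\ref{sec:applications} derives Theorems~\ref{thm:homog} and~\ref{thm:dichotomy}. We work in ZFC and use the axiom of choice freely. No separation axiom is assumed unless it is stated. The question of $\kappa$-resolvability for $\kappa>\omega$ is not addressed here.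

\section{A model: the space of an ultrafilter}\label{sec:model}

An \emph{ultrafilter} on a set $S$ is a family $\mathcal U$ of nonempty subsets of $S$ that is closed under supersets and finite intersections and contains, for each $A\subseteq S$, either $A$ or $S\setminus A$. If a member of $\mathcal U$ is partitioned into finitely many pieces, one piece belongs to $\mathcal U$: otherwise the member and the complements of all pieces would be finitely many members of $\mathcal U$ with empty intersection. The ultrafilter is \emph{free} if it contains no finite set, and \emph{countably complete} if it is closed under countable intersections. A measurable cardinal carries, by definition, a free ultrafilter that is in particular countably complete.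

\begin{example}\label{ex:ultra}
Let $\mathcal U$ be a free ultrafilter on $S$, and let $S_{\mathcal U}$ be the set $S$ with the topology $\mathcal U\cup\{\emptyset\}$.
\begin{itemize}
\item A set $D$ is dense if and only if $D\in\mathcal U$: a member of $\mathcal U$ meets every member of $\mathcal U$, and if $D\notin\mathcal U$ then $S\setminus D$ is a nonempty open set missing $D$. In the same way the dense subsets of a nonempty open set $A$ are the members of $\mathcal U$ contained in $A$. Any two of them meet, so no open subspace of $S_{\mathcal U}$ is resolvable.
\item Singletons are not open and their complements are, so $S_{\mathcal U}$ is $T_1$ and has no isolated points. Changing a set in finitely many points does not affect membership in $\mathcal U$, so every transposition of two points is a homeomorphism and $S_{\mathcal U}$ is homogeneous.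
\item A set $N\notin\mathcal U$ is closed with empty interior, so the nowhere dense sets are exactly the sets outside $\mathcal U$. If $\mathcal U$ is countably complete, $A\in\mathcal U$ and $N_k\notin\mathcal U$ for $k\ge1$, then $A\cap\bigcap_k(S\setminus N_k)$ belongs to $\mathcal U$ and is therefore nonempty; so $S_{\mathcal U}$ is Baire.
\end{itemize}
Thus for a free countably complete $\mathcal U$ the space $S_{\mathcal U}$ is nondiscrete, homogeneous, $T_1$, Baire and irresolvable. It is not Hausdorff and has no twins, since any two nonempty open sets meet.
\end{example}

The space $S_{\mathcal U}$ is homogeneous only in a superficial way: a transposition fixes almost every point. This is forced, and the reason is the main idea of the paper.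

\begin{proposition}\label{prop:model}
Let $\mathcal U$ be a free countably complete ultrafilter on $S$, and let $\psi\colon A\to B$ be a homeomorphism between nonempty open subsets of $S_{\mathcal U}$. Then $\{x\in A:\psi(x)=x\}\in\mathcal U$.
\end{proposition}

\begin{proof}
Since $\psi$ is a homeomorphism, a set $C\subseteq A$ belongs to $\mathcal U$ if and only if $\psi(C)$ does. Fix a well-ordering $\prec$ of $S$ and partition $A$ into the set of points fixed by $\psi$, the set $G$ of points with $\psi(x)\prec x$, and the set $H$ of points with $\psi(x)\succ x$. One of the three belongs to $\mathcal U$.

Suppose $G\in\mathcal U$. Put $G_1=G$ and $G_{k+1}=G\cap\psi^{-1}(G_k)$. If $G_k\in\mathcal U$, then $G_k\cap B\in\mathcal U$, so $\psi^{-1}(G_k)=\psi^{-1}(G_k\cap B)\in\mathcal U$ and $G_{k+1}\in\mathcal U$. By countable completeness $\bigcap_kG_k$ is nonempty; let $x$ be its least element. From $x\in G_{k+1}$ we get $\psi(x)\in G_k$ for every $k$, and $\psi(x)\prec x$ because $x\in G$. This contradicts the choice of $x$.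

Suppose $H\in\mathcal U$. Then $\psi(H)\in\mathcal U$, and $\psi(H)$ is the set of all $y\in B$ with $\psi^{-1}(y)\prec y$. The previous paragraph applies to $\psi^{-1}\colon B\to A$ and gives the same contradiction.
\end{proof}

Each ingredient has a counterpart in the general setting. The property that one piece of a finite partition is large holds locally in any space without resolvable open subspaces (Lemma~\ref{lem:mono}). The members of $\mathcal U$ become the dense open sets, and countable completeness becomes the Baire property. A homeomorphism between twins has no fixed point, so the first of the three alternatives disappears and a contradiction remains. One new difficulty arises: a homeomorphism between twins $W$ and $W'$ moves $W$ away from itself and cannot be iterated. We shall repair this by gluing many such homeomorphisms into one map defined on a dense open set.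

\section{Exhaustion, dense partitions and meager sets}\label{sec:tools}

All gluing in this paper rests on one application of Zorn's lemma: what can be done somewhere inside every nonempty open set can be done on disjoint open sets with dense union.

\begin{lemma}[Exhaustion]\label{lem:exhaust}
Let $\mathcal P$ be a family of nonempty open subsets of a space $Y$ such that every nonempty open subset of $Y$ contains a member of $\mathcal P$. Then some disjoint subfamily of $\mathcal P$ has dense union.
\end{lemma}

\begin{proof}
Let $\mathcal D$ be a maximal disjoint subfamily. If $Y\setminus\overline{\bigcup\mathcal D}$ were nonempty, it would contain a member of $\mathcal P$, which could be added to $\mathcal D$.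
\end{proof}

\begin{lemma}\label{lem:res}
The following hold as stated and also with ``$\omega$-resolvable'' in place of ``resolvable'' throughout.
\begin{itemize}
\item[(R1)] A nonempty open subspace of a resolvable space is resolvable.
\item[(R2)] A space with a dense resolvable subspace is resolvable.
\item[(R3)] If $\mathcal D$ is a disjoint family of resolvable open subspaces of a nonempty space $Y$ and $\bigcup\mathcal D$ is dense in $Y$, then $Y$ is resolvable.
\item[(R4)] Every space $X$ has disjoint open subsets $Y,Z$ with $Y\cup Z$ dense such that $Y$ is empty or resolvable and no open subspace of $Z$ is resolvable. If $X$ is nonempty and not resolvable, then $Z\ne\emptyset$.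
\end{itemize}
\end{lemma}

\begin{proof}
We use without comment that two (infinitely many) pairwise disjoint dense subsets of a nonempty space extend to a partition into two (countably infinitely many) dense sets: keep two (countably many) of them and add all remaining points to one.

(R1) If $D$ is dense and $O$ is open, then $D\cap O$ is dense in $O$. (R2) A set that is dense in a dense subspace is dense.

(R3) For each $U\in\mathcal D$ fix a partition $(U_m)_m$ of $U$ into dense sets, with the same index set for all $U$, and let $D_m=\bigcup_{U\in\mathcal D}U_m$. The sets $D_m$ are pairwise disjoint. A nonempty open $O\subseteq Y$ meets some $U\in\mathcal D$, and the nonempty open set $O\cap U$ meets each $U_m$; so each $D_m$ is dense in $Y$.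

(R4) Let $Y$ be the union of a maximal disjoint family of resolvable open subspaces of $X$, and $Z=X\setminus\overline Y$. The closure of $Y\cup Z$ contains $\overline Y\cup Z=X$. By (R3), $Y$ is empty or resolvable, and by maximality no open subspace of $Z$ is resolvable. If $X\neq\emptyset$ and $Z=\emptyset$, then $Y$ is dense, hence nonempty and resolvable, and $X$ is resolvable by (R2).
\end{proof}

\begin{lemma}\label{lem:meager}
Let $X$ be a space.
\begin{itemize}
\item[(M1)] If $A\subseteq E\subseteq X$ and $A$ is meager in $E$, then $A$ is meager in $X$. If $E$ is open, the converse holds. In particular, open subspaces of Baire spaces are Baire.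
\item[(M2)] If $G$ is open, then $\overline G\setminus G$ is nowhere dense. In particular, the complement of a dense open set is nowhere dense.
\item[(M3)] \textup{(Banach)} The union of any family $\mathcal M$ of meager open sets is meager.
\end{itemize}
\end{lemma}

\begin{proof}
(M1) It suffices to treat nowhere dense sets. Let $A$ be nowhere dense in $E$ and let $O\subseteq X$ be nonempty and open. If $O\cap E=\emptyset$, then $O$ misses $A$. Otherwise $O\cap E$ contains a nonempty relatively open set missing $A$; it has the form $O'\cap E$ with $O'\subseteq O$ open in $X$, and $O'$ misses $A$ because $A\subseteq E$. Conversely, if $E$ is open and $A$ is nowhere dense in $X$, a nonempty open subset of $E$ is open in $X$ and so contains a nonempty open set missing $A$.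

(M2) A nonempty open set $O$ either misses $G$, and then misses $\overline G$, or contains the nonempty open set $O\cap G$, which misses $\overline G\setminus G$.

(M3) Let $Y=\bigcup\mathcal M$. Every nonempty open $O\subseteq Y$ contains a nonempty open set lying in a member $M$ of $\mathcal M$, namely $O\cap M$ for an $M$ that meets $O$. By Lemma~\ref{lem:exhaust} there is a disjoint family $\mathcal D$ of nonempty meager open subsets of $Y$ whose union $G$ is dense in $Y$. Write each $D\in\mathcal D$ as $\bigcup_kN_{D,k}$ with $N_{D,k}$ nowhere dense, and put $N_k=\bigcup_{D\in\mathcal D}N_{D,k}$. Each $N_k$ is nowhere dense. Indeed, let $O$ be nonempty and open. If $O$ meets no $D$, it misses $N_k$. If $O$ meets $D$, then $O\cap D$ contains a nonempty open set missing $N_{D,k}$, and this set misses $N_k$ because $N_k\cap D=N_{D,k}$ by disjointness. So $G=\bigcup_kN_k$ is meager, and $Y\setminus G\subseteq\overline G\setminus G$ is nowhere dense by (M2).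
\end{proof}

\section{Descent along a well-ordering}\label{sec:descent}

An irresolvable space may have large resolvable parts, on which irresolvability tells us nothing. We therefore call a space \emph{strongly irresolvable} if it is nonempty and none of its open subspaces is resolvable. A nonempty open subspace of a strongly irresolvable space is strongly irresolvable, and by (R4) every nonempty irresolvable space has a strongly irresolvable open subspace. The spaces $S_{\mathcal U}$ are examples, and every strongly irresolvable space behaves locally like them.

\begin{lemma}\label{lem:mono}
Let $E$ be strongly irresolvable and let $U=A_1\sqcup\dots\sqcup A_k$ be a finite partition of a nonempty open set $U\subseteq E$, empty pieces being allowed. Then some $A_l$ contains a nonempty open subset of $E$.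
\end{lemma}

\begin{proof}
We use induction on $k$; for $k=1$ take $U$ itself. Let $k\ge2$ and $A'=A_2\cup\dots\cup A_k$. Since $U$ is nonempty and irresolvable, one of $A_1,A'$ is not dense in $U$, so the other contains a nonempty open set $U'\subseteq U$. If $U'\subseteq A_1$ we are done. Otherwise $U'$ is partitioned by the $k-1$ sets $A_l\cap U'$, $l\geq2$, and the induction hypothesis applies.
\end{proof}

Next we isolate the iteration from the proof of Proposition~\ref{prop:model}. All it needs is that preimages of dense open sets are dense and open, which holds for continuous open maps.

\begin{lemma}[Descent]\label{lem:descent}
Let $\prec$ be a well-ordering of a space $E$, let $G\subseteq E$ be dense and open, and let $f\colon G\to E$ be a continuous open map with $f(x)\prec x$ for all $x\in G$. Then $E$ is meager in itself.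
\end{lemma}

\begin{proof}
Put $G_0=E$ and $G_{k+1}=f^{-1}(G_k)\subseteq G$; thus $G_k$ is the set of points to which $f$ can be applied $k$ times. By induction each $G_k$ is dense and open. Indeed, $G_{k+1}$ is open because $f$ is continuous and $G$ is open. If $O\subseteq E$ is nonempty and open, then $O\cap G$ is nonempty and open, so $f(O\cap G)$ is nonempty and open and meets $G_k$; hence $O$ meets $G_{k+1}$.

If $\bigcap_kG_k$ were nonempty, it would have a least element $x$. Then $x\in G_1=G$, so $f(x)\prec x$, while $x\in G_{k+1}$ gives $f(x)\in G_k$ for all $k$, against the choice of $x$. So $E=\bigcup_k(E\setminus G_k)$, and each $E\setminus G_k$ is nowhere dense by (M2).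
\end{proof}

\begin{example}\label{ex:shift}
Let $E$ be the set of sequences $x=(x_0,x_1,\dots)\in\{0,1\}^\omega$ with finitely many ones, with the topology of the product. Let $\ell(x)$ be the least $m$ with $x_j=0$ for all $j\geq m$. Well-order $E$ by increasing $\ell$, ordering arbitrarily the finitely many sequences with the same value of $\ell$. The shift $f(x)=(x_1,x_2,\dots)$ is continuous, and it is open because it maps the set of sequences beginning with $a_0a_1\dots a_m$ onto the set of those beginning with $a_1\dots a_m$. On the dense open set $G=E\setminus\{0\}$ it lowers $\ell$ by one. Here $G_k=\{x:\ell(x)\geq k\}$, and the lemma covers $E$ by the finite nowhere dense sets $\{x:\ell(x)<k\}$. The map $f$ is not injective; it is glued from two homeomorphisms onto open sets, one for each value of $x_0$.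
\end{example}

In a strongly irresolvable space with twins everywhere, a map of this kind exists for every well-ordering.

\begin{proposition}\label{prop:core}
A strongly irresolvable space that has twins everywhere is meager in itself.
\end{proposition}

\begin{proof}
Let $E$ be such a space and fix a well-ordering $\prec$ of $E$. Let $\mathcal P$ be the family of nonempty open sets $P\subseteq E$ for which there is a homeomorphism $\chi_P$ of $P$ onto an open subset of $E$ with $\chi_P(x)\prec x$ for all $x\in P$.

Every nonempty open set $O$ contains a member of $\mathcal P$. To see this, take twins $W,W'\subseteq O$ and a homeomorphism $\psi\colon W\to W'$. Since $W\cap W'=\emptyset$, we have $\psi(x)\ne x$ for $x\in W$, so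
\[
W=\{x\in W:\psi(x)\prec x\}\sqcup\{x\in W:\psi(x)\succ x\}.
\]
By Lemma~\ref{lem:mono} one of the two sets contains a nonempty open set $W_0$. If it is the first, take $P=W_0$ and $\chi_P=\psi|_{W_0}$. If it is the second, take $P=\psi(W_0)$ and $\chi_P=\psi^{-1}|_P$: each $y\in P$ is $\psi(x)$ with $x\in W_0$, and $\chi_P(y)=x\prec\psi(x)=y$. In both cases $P\subseteq O$.

By Lemma~\ref{lem:exhaust} there is a disjoint family $\mathcal D\subseteq\mathcal P$ whose union $G$ is dense. Define $f\colon G\to E$ by $f|_P=\chi_P$ for $P\in\mathcal D$. Then $f(x)\prec x$ on $G$; the map $f$ is continuous because it is continuous on each of the open sets $P$; and it is open because $f(U)=\bigcup_{P\in\mathcal D}\chi_P(U\cap P)$ for open $U\subseteq G$. Lemma~\ref{lem:descent} applies.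
\end{proof}

This already shows that a nonempty Baire space $X$ with twins everywhere is resolvable: otherwise $X$ has a strongly irresolvable open subspace, which has twins everywhere and is meager by Proposition~\ref{prop:core} and (M1).

\section{Finitely many layers}\label{sec:layers}

To get more than two dense sets one would like to split $X=D_1\sqcup D_2$ and repeat the argument on $D_2$. But a dense subspace of a Baire space need not be Baire, as $\mathbb Q\subseteq\mathbb R$ shows, and a homeomorphism between twins of $X$ has no reason to respect $D_2$. The way out is to let the failure of $\omega$-resolvability choose the dense subsets: it provides an open set that is a finite union of dense strongly irresolvable subspaces, and such a partition is so tight that local homeomorphisms must respect it.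

Call a partition $V=E_1\sqcup\dots\sqcup E_n$ of a space $V$, with $n\geq1$, a \emph{layering} if each \emph{layer} $E_i$ is dense in $V$ and strongly irresolvable.

\begin{example}\label{ex:layers}
Let $\mathcal U$ be a free ultrafilter on $S$ and give $V=S\times\{1,\dots,n\}$ the topology whose nonempty open sets are the sets $A\times\{1,\dots,n\}$, $A\in\mathcal U$. A set is dense exactly when its projection to $S$ belongs to $\mathcal U$. The sets $E_i=S\times\{i\}$ are dense copies of $S_{\mathcal U}$ and form a layering. There are no $n+1$ pairwise disjoint dense sets: their projections have a common point $s$, and only $n$ points lie over $s$. For each permutation $\sigma$ of $\{1,\dots,n\}$ the homeomorphism $(s,i)\mapsto(s,\sigma(i))$ carries $E_i$ onto $E_{\sigma(i)}$.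
\end{example}

We first find one layer, then peel off layers until some open set is used up.

\begin{lemma}\label{lem:onelayer}
Let $Y$ be a nonempty space with no $\omega$-resolvable open subspace. Then $Y$ has a dense strongly irresolvable subspace.
\end{lemma}

\begin{proof}
Let $\mathcal P$ be the family of nonempty open sets $V\subseteq Y$ that have a dense strongly irresolvable subspace $E_V$. We show that every nonempty open set $O$ contains a member of $\mathcal P$.

Suppose that every dense subset of $O$ is resolvable. Then we can split $O=D_1\sqcup F_1$, $F_1=D_2\sqcup F_2$, and so on, with $D_{k+1}$ and $F_{k+1}$ dense in $F_k$, so that all these sets are dense in $O$. The sets $D_1,D_2,\dots$ are pairwise disjoint, so $O$ is $\omega$-resolvable, contrary to the hypothesis. Hence some dense subset $D$ of $O$ is irresolvable, and $D\neq\emptyset$. By (R4) the space $D$ has a strongly irresolvable open subspace, which has the form $D\cap V$ with $V\subseteq O$ open and nonempty. As $D\cap V$ is dense in $V$, we have $V\in\mathcal P$.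

By Lemma~\ref{lem:exhaust} there is a disjoint family $\mathcal D\subseteq\mathcal P$ with dense union. Let $E=\bigcup_{V\in\mathcal D}E_V$. It is dense in $\bigcup\mathcal D$, hence in $Y$, and $E\cap V=E_V$ for $V\in\mathcal D$. Let $U$ be a nonempty open subspace of $E$ and choose $V\in\mathcal D$ meeting $U$. Then $U\cap V$ is a nonempty open subspace both of $E_V$ and of $U$. It is irresolvable as an open subspace of $E_V$, so $U$ is irresolvable by (R1).
\end{proof}

\begin{proposition}\label{prop:layering}
Let $X$ be a nonempty space that is not $\omega$-resolvable. Then some nonempty open subspace of $X$ has a layering.
\end{proposition}

\begin{proof}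
By (R4) there is a nonempty open $Z\subseteq X$ with no $\omega$-resolvable open subspace. Put $R_0=Z$. Suppose that $R_{k-1}\subseteq Z$ has been defined and is dense in $Z$. A nonempty open subspace of $R_{k-1}$ has the form $R_{k-1}\cap O$ with $O\subseteq Z$ open, and it is dense in $O$; by (R2) it is not $\omega$-resolvable. Lemma~\ref{lem:onelayer} gives a strongly irresolvable $E_k'\subseteq R_{k-1}$ that is dense in $R_{k-1}$, hence in $Z$. Put $R_k=R_{k-1}\setminus E_k'$.

If every $R_k$ were dense in $Z$, the sets $E_1',E_2',\dots$ would be infinitely many pairwise disjoint dense subsets of $Z$, which is impossible. So the construction stops at some $n\geq1$ for which $R_n=Z\setminus(E_1'\cup\dots\cup E_n')$ misses a nonempty open set $V\subseteq Z$. The sets $E_i=E_i'\cap V$ partition $V$; each is dense in $V$ and is a nonempty open subspace of $E_i'$, hence strongly irresolvable.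
\end{proof}

Locally, every homeomorphism acts on a layering like the maps of Example~\ref{ex:layers}.

\begin{lemma}\label{lem:perm}
Let $V=E_1\sqcup\dots\sqcup E_n$ be a layering and $\varphi\colon A\to B$ a homeomorphism between open subsets of $V$. For every nonempty open $O\subseteq A$ there are a nonempty open $O'\subseteq O$ and a permutation $\sigma$ of $\{1,\dots,n\}$ such that
\begin{equation}\label{eq:perm}
\varphi(E_j\cap O')=E_{\sigma(j)}\cap\varphi(O')\qquad(j=1,\dots,n).
\end{equation}
The same identity then holds with any subset $O''\subseteq O'$ in place of $O'$.
\end{lemma}

\begin{proof}
Put $O_0=O$ and treat the layers one at a time. Given a nonempty open $O_{j-1}$, the set $E_j\cap O_{j-1}$ is a nonempty open subset of the space $E_j$, and it is partitioned into the sets $E_j\cap O_{j-1}\cap\varphi^{-1}(E_i)$, $i=1,\dots,n$. By Lemma~\ref{lem:mono} one of them, say the one with $i=\sigma(j)$, contains a nonempty open subset of $E_j$, which we write as $E_j\cap O_j$ with $O_j\subseteq O_{j-1}$ open in $V$ and nonempty. For $O'=O_n$ we have $\varphi(E_j\cap O')\subseteq E_{\sigma(j)}$ for all $j$. Since the layers partition $V$, this says: if $x\in O'$ lies in the layer with index $j$, then $\varphi(x)$ lies in the layer with index $\sigma(j)$.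

The nonempty open set $\varphi(O')$ meets every layer, so $\sigma$ is surjective, and a surjection of a finite set onto itself is a permutation. Hence for $x\in O'$ we have $x\in E_j$ if and only if $\varphi(x)\in E_{\sigma(j)}$. This equivalence is \eqref{eq:perm}, and it remains valid for $x\in O''$.
\end{proof}

So a homeomorphism between twins $W,W'$ of $V$ matches the layer $E_i$ in part of $W'$ with some layer in part of $W$, but possibly a different one. To match $E_i$ with itself we take more copies than there are layers.

\begin{lemma}\label{lem:copies}
If $X$ has twins everywhere, then for every $k\geq1$ every nonempty open set $O\subseteq X$ contains $k$ pairwise disjoint, pairwise homeomorphic nonempty open sets.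
\end{lemma}

\begin{proof}
It suffices to treat $k=2^m$, by induction on $m$; for $m=0$ take $O$. Let $V_1,\dots,V_{2^m}\subseteq O$ be such sets, with homeomorphisms $\varphi_l\colon V_1\to V_l$, and let $A,B\subseteq V_1$ be twins. The $2^{m+1}$ sets $\varphi_l(A),\varphi_l(B)$ are nonempty, open, pairwise disjoint, and all homeomorphic to $A$.
\end{proof}

\begin{proposition}\label{prop:layertwins}
Let $V=E_1\sqcup\dots\sqcup E_n$ be a layering of a space that has twins everywhere. Then each layer $E_i$, as a space, has twins everywhere.
\end{proposition}

\begin{proof}
Fix $i$ and a nonempty open subset of $E_i$, written as $E_i\cap O$ with $O$ open in $V$. By Lemma~\ref{lem:copies} there are pairwise disjoint nonempty open sets $V_0,\dots,V_n\subseteq O$ and homeomorphisms $\varphi_l\colon V_0\to V_l$. Apply Lemma~\ref{lem:perm} to $\varphi_0,\dots,\varphi_n$ in turn, each time inside the open set produced by the previous step. This gives a nonempty open $O'\subseteq V_0$ and permutations $\sigma_0,\dots,\sigma_n$ such that \eqref{eq:perm} holds for every pair $\varphi_l,\sigma_l$. The $n+1$ indices $\sigma_l^{-1}(i)$ lie in $\{1,\dots,n\}$, so there are $l\neq l'$ and $j$ with $\sigma_l(j)=\sigma_{l'}(j)=i$. Then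
\[
E_i\cap\varphi_l(O')=\varphi_l(E_j\cap O'),\qquad E_i\cap\varphi_{l'}(O')=\varphi_{l'}(E_j\cap O').
\]
These two sets are open in $E_i$, nonempty because $E_i$ is dense, disjoint because $V_l\cap V_{l'}=\emptyset$, and both homeomorphic to $E_j\cap O'$. They are twins of $E_i$ inside $E_i\cap O$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:twins}]
Let $X$ be a nonempty Baire space with twins everywhere, and suppose that $X$ is not $\omega$-resolvable. By Proposition~\ref{prop:layering} a nonempty open set $V\subseteq X$ has a layering $V=E_1\sqcup\dots\sqcup E_n$. The open subspace $V$ has twins everywhere, so by Proposition~\ref{prop:layertwins} each $E_i$ does. By Proposition~\ref{prop:core} each $E_i$ is meager in itself, hence meager in $X$ by (M1). So the nonempty open set $V$ is meager, and $X$ is not Baire.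
\end{proof}

The Baire property enters only in the last sentence. Twins are used twice: in $X$, to produce more copies than layers, and in a layer, to produce homeomorphisms without fixed points. Example~\ref{ex:ultra} shows what may happen without them.

\section{Homogeneous spaces and rigid open sets}\label{sec:applications}

The Hausdorff axiom has a single task: to turn one moved point into twins. The transpositions of $S_{\mathcal U}$ show that $T_1$ does not do this.

\begin{lemma}\label{lem:moved}
Let $X$ be Hausdorff, $U\subseteq X$ open, and $\varphi\colon A\to B$ a homeomorphism between open subsets of $X$. If $x\in A$ is a point with $x\in U$, $\varphi(x)\in U$ and $\varphi(x)\neq x$, then $U$ contains twins.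
\end{lemma}

\begin{proof}
Choose disjoint open sets $N\ni x$ and $N'\ni\varphi(x)$ inside $U$. The set $W=N\cap\varphi^{-1}(N'\cap B)$ is open and contains $x$, and $\varphi(W)\subseteq N'$ is open. So $W$ and $\varphi(W)$ are twins in $U$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:homog}]
Let $X$ be nondiscrete, homogeneous, Hausdorff and of the second category; in particular $X\neq\emptyset$.

The space $X$ is Baire. Suppose that a nonempty open set $U$ is meager and fix $x\in U$. For each $y\in X$ there is a homeomorphism $h$ of $X$ with $h(x)=y$, and $h(U)$ is a meager open set containing $y$. So $X$ is a union of meager open sets, and it is meager by (M3), a contradiction.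

The space $X$ has twins everywhere. If one point were isolated, then by homogeneity all points would be, and $X$ would be discrete. So a nonempty open set $U$ contains two points $x\neq y$. Apply Lemma~\ref{lem:moved} to a homeomorphism $h$ of $X$ with $h(x)=y$.

By Theorem~\ref{thm:twins}, $X$ is $\omega$-resolvable.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dichotomy}]
Take $Y$ and $Z$ from the $\omega$-resolvable version of (R4), and let $O\subseteq Z$ be nonempty and open. Then $O$ is Baire by (M1) and is not $\omega$-resolvable, so by Theorem~\ref{thm:twins} some nonempty open set $U\subseteq O$ contains no twins. Let $\varphi\colon A\to B$ be a homeomorphism between open subsets of $U$. By Lemma~\ref{lem:moved}, $\varphi(x)=x$ for every $x\in A$; hence $\varphi=\operatorname{id}$ and $B=\varphi(A)=A$. So $U$ is completely rigid. If $X$ is nonempty and not $\omega$-resolvable, then $Z\neq\emptyset$ by (R4), and we may take $O=Z$.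
\end{proof}

\begin{remark}[Local homogeneity]
The proof of Theorem~\ref{thm:homog} uses global homeomorphisms only to pass from the second category to the Baire property. Let $X$ be a nonempty Hausdorff Baire space in which every nonempty open set contains two distinct points $x\ne y$ having open neighborhoods $N_x,N_y$ and a homeomorphism $N_x\to N_y$ taking $x$ to $y$. Then $X$ has twins everywhere by Lemma~\ref{lem:moved}, so $X$ is $\omega$-resolvable.
\end{remark}

\begin{remark}[Second category without the Baire property]
If $X$ is of the second category and has twins everywhere, then $X$ has an $\omega$-resolvable open subspace. Indeed, the union $M$ of all meager open sets is meager by (M3), and so is $\overline M$ by (M2). Hence $X\setminus\overline M$ is a nonempty open set. It is Baire: an open subset that is meager in it is meager in $X$ by (M1), so it is contained in $M$ and must be empty. Theorem~\ref{thm:twins} applies to $X\setminus\overline M$.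
\end{remark}

\begin{remark}[The hypotheses of Theorem~\ref{thm:homog}]
A nonempty discrete space is homogeneous, Hausdorff, of the second category and irresolvable. The space $[0,1]\cup\{2\}$ is nondiscrete, Hausdorff, of the second category and irresolvable, but not homogeneous. The second category is not necessary for the conclusion: $\mathbb Q$ is meager in itself and $\omega$-resolvable, since for primes $p$ the sets $\{a/p^k: k\geq1,\ a\in\mathbb Z,\ p\nmid a\}$ are dense and pairwise disjoint.
\end{remark}

\begin{thebibliography}{9}

\bibitem{KST}
Kunen, Szyma\'nski and Tall, \emph{Baire irresolvable spaces and ideal theory}.

\bibitem{source}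
\emph{Resolvability of left topological groups},
\texttt{https://elib.gsu.by/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 22218/\allowbreak 1/\allowbreak Protasov\_Resolvability.pdf}

\end{thebibliography}
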